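\title{A complete Boolean algebra that embeds into $\mathcal{P}(\omega)/\mathrm{Fin}$ and is not $\sigma$-centered}

\begin{abstract}
Every $\sigma$-centered Boolean algebra embeds into $\mathcal{P}(\omega)/\mathrm{Fin}$. Dow asked whether it is consistent with ZFC that, among complete Boolean algebras, only the $\sigma$-centered ones do. We show that it is not. To every tree $T$ of size at most the continuum and without uncountable chains we attach a complete ccc Boolean algebra $\mathcal{B}(T)$, and we prove in ZFC that $\mathcal{B}(T)$ embeds into $\mathcal{P}(\omega)/\mathrm{Fin}$ and that it is $\sigma$-centered exactly when $T$ is special. The tree of nonempty well-ordered sets of reals gives an algebra that is not $\sigma$-linked below any nonzero element. Dually, ZFC proves that $\omega^*$ has an extremely disconnected nonseparable continuous image.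
\end{abstract}

\section{Introduction}\label{sec:intro}

\subsection*{The question}
Let $\mathrm{Fin}$ be the ideal of finite subsets of $\omega$, let $\mathcal{P}(\omega)/\mathrm{Fin}$ be the quotient Boolean algebra, and let $[A]$ denote the class of $A\subseteq\omega$. We write $\mathfrak{c}=2^{\aleph_0}$. All Boolean algebras are nontrivial ($0\neq 1$). An \emph{embedding} is an injective homomorphism preserving $0$ and $1$; it need not preserve infinite joins. A homomorphism is injective if and only if it sends nonzero elements to nonzero elements.

Let $\mathcal{B}$ be a Boolean algebra. A subset of $\mathcal{B}$ is \emph{centered} if each of its finite subsets has a nonzero meet, and \emph{linked} if any two of its elements have a nonzero meet. The algebra $\mathcal{B}$ is \emph{$\sigma$-centered} (\emph{$\sigma$-linked}) if $\mathcal{B}\setminus\{0\}$ is a union of countably many centered (linked) sets. It is \emph{ccc} if every family of pairwise disjoint nonzero elements is countable, and \emph{complete} if every subset has a join. A linked set contains at most one member of a disjoint family, so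
\[
\sigma\text{-centered}\ \Longrightarrow\ \sigma\text{-linked}\ \Longrightarrow\ \text{ccc}.
\]
We use two basic facts about ultrafilters. Every centered set is contained in an ultrafilter. And for any family $(x_i)_{i\in I}$ of ultrafilters on $\mathcal{B}$ the map $b\mapsto\{i\in I: b\in x_i\}$ is a homomorphism $\mathcal{B}\to\mathcal{P}(I)$, because an ultrafilter contains $b\wedge c$ exactly when it contains both $b$ and $c$, and contains $\neg b$ exactly when it does not contain $b$.

\begin{proposition}\label{prop:centered}
A Boolean algebra $\mathcal{B}$ is $\sigma$-centered if and only if it embeds into $\mathcal{P}(\omega)$. Every $\sigma$-centered Boolean algebra embeds into $\mathcal{P}(\omega)/\mathrm{Fin}$.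
\end{proposition}

\begin{proof}
Let $\mathcal{B}\setminus\{0\}=\bigcup_n C_n$ with $C_n$ centered. Extend each nonempty $C_n$ to an ultrafilter, and list these ultrafilters as $(x_k)_{k<\omega}$ with each occurring infinitely often. The homomorphism $\Phi(b)=\{k: b\in x_k\}$ sends every nonzero $b$ to an infinite set, so both $\Phi$ and $b\mapsto[\Phi(b)]$ are embeddings. Conversely, if $\Phi:\mathcal{B}\to\mathcal{P}(\omega)$ is an embedding, then the sets $\{b: k\in\Phi(b)\}$, $k<\omega$, are centered and cover $\mathcal{B}\setminus\{0\}$.
\end{proof}

For arbitrary algebras, embedding into $\mathcal{P}(\omega)/\mathrm{Fin}$ is much weaker than embedding into $\mathcal{P}(\omega)$. The algebra $\mathcal{P}(\omega)/\mathrm{Fin}$ itself is not even ccc: the branches $\{z{\restriction}n: n<\omega\}$, $z\in 2^\omega$, are infinite subsets of the countable set $2^{<\omega}$ with pairwise finite intersections. But this algebra is not complete. If $(A_n)$ is a partition of $\omega$ into infinite sets and $[B]$ is an upper bound of the $[A_n]$, then removing from $B$ one point of each $A_n\cap B$ gives a strictly smaller upper bound.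

Completeness is a real restriction. If a complete algebra has pairwise disjoint nonzero elements $a_\xi$, $\xi<\omega_1$, then the joins $\bigvee_{\xi\in X}a_\xi$, $X\subseteq\omega_1$, are pairwise distinct, so the algebra has at least $2^{\aleph_1}$ elements, while $|\mathcal{P}(\omega)/\mathrm{Fin}|=\mathfrak{c}$. Hence, if $2^{\aleph_1}>\mathfrak{c}$ (for instance under the continuum hypothesis), every complete algebra that embeds into $\mathcal{P}(\omega)/\mathrm{Fin}$ is ccc. One may hope that in some model of ZFC completeness yields not only ccc but the full converse of Proposition~\ref{prop:centered}.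

\begin{quote}
\textbf{Question} (Dow; see \cite{source}). Is it consistent with ZFC that for every complete Boolean algebra $\mathcal{B}$, the algebra $\mathcal{B}$ embeds into $\mathcal{P}(\omega)/\mathrm{Fin}$ if and only if it is $\sigma$-centered?
\end{quote}

There is an equivalent topological form. All spaces are Hausdorff; a space is \emph{extremely disconnected} if the closure of every open set is open; and $\omega^*=\beta\omega\setminus\omega$ is the Stone space of $\mathcal{P}(\omega)/\mathrm{Fin}$. The question then reads: is it consistent that every extremely disconnected compact continuous image of $\omega^*$ is separable? We recall the translation in Section~\ref{sec:top}.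

\subsection*{The answer}
The answer is no. The ``if'' direction is a theorem of ZFC by Proposition~\ref{prop:centered}, and the ``only if'' direction is refuted by ZFC. For $b\neq 0$ in $\mathcal{B}$ let $\mathcal{B}{\restriction}b=\{c\in\mathcal{B}: c\le b\}$, a Boolean algebra with unit $b$.

\begin{theorem}[ZFC]\label{thm:main}
There is a complete ccc Boolean algebra $\mathcal{B}$ which embeds into $\mathcal{P}(\omega)/\mathrm{Fin}$ and such that for no $b\neq0$ is $\mathcal{B}{\restriction}b$ $\sigma$-linked. In particular, $\mathcal{B}$ is not $\sigma$-centered.
\end{theorem}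

\begin{corollary}[ZFC]\label{cor:top}
There is an extremely disconnected compact ccc space $K$ which is a continuous image of $\omega^*$ and has no nonempty separable open subspace. In particular, $K$ is not separable.
\end{corollary}

Thus the statement in the question is false in every model of ZFC.

\subsection*{The method}
The embedding in Proposition~\ref{prop:centered} comes from countably many ultrafilters on the whole algebra. An algebra that is not $\sigma$-centered has no such ultrafilters, but it may be an increasing union of $\omega_1$ subalgebras each of which has them. The quotient by $\mathrm{Fin}$ allows us to glue.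

\begin{lemma}\label{lem:glue}
Let $\mathcal{B}$ be the union of an increasing chain $(\mathcal{B}_\alpha)_{\alpha<\omega_1}$ of subalgebras, let $I$ be a countably infinite set, and for $\alpha<\omega_1$ and $i\in I$ let $x^\alpha_i$ be an ultrafilter on $\mathcal{B}_\alpha$. Assume:
\begin{itemize}
\item[(C)] if $\alpha<\beta$, then $x^\beta_i\cap\mathcal{B}_\alpha=x^\alpha_i$ for all but finitely many $i\in I$;
\item[(S)] if $0\neq b\in\mathcal{B}_\beta$, then $b\in x^\beta_i$ for infinitely many $i\in I$.
\end{itemize}
Then $\mathcal{B}$ embeds into $\mathcal{P}(\omega)/\mathrm{Fin}$.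
\end{lemma}

\begin{proof}
Let $\Phi_\alpha:\mathcal{B}_\alpha\to\mathcal{P}(I)$ be the homomorphism $\Phi_\alpha(b)=\{i: b\in x^\alpha_i\}$. If $b\in\mathcal{B}_\alpha$ and $\alpha<\beta$, then by (C) the sets $\Phi_\alpha(b)$ and $\Phi_\beta(b)$ differ in finitely many points. So $\Phi(b)=[\Phi_\alpha(b)]\in\mathcal{P}(I)/\mathrm{Fin}$ does not depend on the $\alpha$ with $b\in\mathcal{B}_\alpha$. The map $\Phi$ is a homomorphism, because any two elements of $\mathcal{B}$ lie in a common $\mathcal{B}_\alpha$, and it is injective by (S). Finally $\mathcal{P}(I)/\mathrm{Fin}\cong\mathcal{P}(\omega)/\mathrm{Fin}$.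
\end{proof}

If (C) held for \emph{all} $i$, then each $\bigcup_\alpha x^\alpha_i$ would be an ultrafilter on $\mathcal{B}$, and (S) would make $\mathcal{B}$ $\sigma$-centered. So the finitely many exceptions in (C) are where a counterexample lives, and the task is to find a complete algebra that fails to be $\sigma$-centered only at the last step of such a chain, together with ultrafilters that cohere modulo finite sets through all $\omega_1$ stages.

The algebra comes from a tree $T$: its elements are built from finite pieces of information about an antichain of $T$, and $\mathcal{B}_\alpha$ is built from information about the part of the antichain below level $\alpha$ (Sections~\ref{sec:tree} and~\ref{sec:filtration}). An ultrafilter on $\mathcal{B}_\alpha$ can be extended to $\mathcal{B}_\beta$ in one step, following an instruction that is a finite object (Section~\ref{sec:step}). A coherent sequence of injections $\beta\to\omega$ organizes $\omega_1$, for each $m$, into a forest in which every ordinal has at most $m$ predecessors (Section~\ref{sec:orders}); each ultrafilter is then produced in at most $m$ steps, and finitely many instructions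 suffice for each $m$ (Section~\ref{sec:embedding}). Section~\ref{sec:sigmaR} supplies the tree.

\section{The algebra of a tree}\label{sec:tree}

\subsection*{Trees}
A \emph{tree} is a partially ordered set $T$ in which $\{s: s<t\}$ is well ordered for every node $t$; the order type of this set is the height $\mathrm{ht}(t)$. Several \emph{roots} (nodes of height $0$) are allowed. We write $T_\alpha$, $T_{<\alpha}$, $T_{\le\alpha}$ for the sets of nodes of height $=\alpha$, $<\alpha$, $\le\alpha$. For $\alpha\le\mathrm{ht}(t)$, the node $t{\restriction}\alpha$ is the unique $s\le t$ of height $\alpha$. Two nodes below a common node are comparable, and $s<t$ implies $\mathrm{ht}(s)<\mathrm{ht}(t)$; consequently, if $s<t$ and $\mathrm{ht}(s)<\alpha\le\mathrm{ht}(t)$, then $s<t{\restriction}\alpha$. An \emph{antichain} of $T$ is a set of pairwise incomparable nodes; each level $T_\alpha$ is one. The tree $T$ is \emph{special} if it is a union of countably many antichains.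

From now on through Section~\ref{sec:embedding},
\[
T \text{ is a nonempty tree with } |T|\le\mathfrak{c} \text{ and no uncountable chain.}
\]
The predecessors of a node form a chain, so all heights are countable ordinals. Since $|T|\le\mathfrak{c}$, we can fix an injection $\varphi:T\to 2^\omega$, and we let $\varphi_m(t)\in 2^m$ be the sequence of the first $m$ digits of $\varphi(t)$. On any finite set of nodes, $\varphi_m$ is injective for all but finitely many $m$.

\subsection*{Conditions}
Let $P=P(T)$ be the set of pairs $p=(F,H)$ of finite sets $F\subseteq H\subseteq T$ such that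
\[
\text{there are no } s\in F \text{ and } t\in H \text{ with } s<t .
\]
The elements of $P$ are called \emph{conditions}. Put $(F',H')\le(F,H)$ if $F'\supseteq F$ and $H'\supseteq H$. A condition $(F,H)$ is a finite description of an antichain $A$ of $T$: it says that the nodes of $F$ are in $A$ and that no node of $H$ lies strictly above a node of $A$.

Two conditions are \emph{compatible} if they have a common lower bound in $P$. Unions of conditions are taken componentwise. If $p$ and $q$ have a common lower bound $r$, then $p\cup q$ is componentwise contained in $r$ and hence is a condition. So $p$ and $q$ are compatible if and only if $p\cup q\in P$. A failure of $p_1\cup\dots\cup p_k\in P$ is witnessed by two nodes $s<t$, which come from at most two of the $p_j$; therefore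
\begin{equation}\label{eq:pairwise}
\text{the union of finitely many pairwise compatible conditions is a condition.}
\end{equation}

\subsection*{The completion}
Give $P$ the topology with basic open sets $\{q: q\le p\}$. Let $\mathcal{B}(T)$ be the complete Boolean algebra of regular open subsets of $P$, and let $e(p)$ be the interior of the closure of $\{q: q\le p\}$. We write $e(F,H)$ for $e((F,H))$. We use only the standard properties of this construction: $e:P\to\mathcal{B}(T)\setminus\{0\}$ is order preserving; its range is dense, that is, every nonzero $b$ satisfies $b\ge e(p)$ for some $p$; and $p,q$ are incompatible if and only if $e(p)\wedge e(q)=0$. We also use the law $a\wedge\bigvee X=\bigvee_{c\in X}(a\wedge c)$, valid in every complete Boolean algebra.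

The map $e$ need not reflect the order: if $t$ is a root, then $(\emptyset,\{t\})$ is compatible with every condition, so $e(\emptyset,\{t\})=1$. The following lemma is all that we need instead.

\begin{lemma}\label{lem:meet}
\begin{itemize}
\item[(a)] If $e(r)\le e(q)$, then $r\cup q\in P$.
\item[(b)] If $e(p_1)\wedge\dots\wedge e(p_k)\neq0$, then $p_1\cup\dots\cup p_k\in P$ and $e(p_1\cup\dots\cup p_k)=e(p_1)\wedge\dots\wedge e(p_k)$.
\end{itemize}
\end{lemma}

\begin{proof}
(a) We have $e(r)\wedge e(q)=e(r)\neq0$, so $r$ and $q$ are compatible.

(b) By induction on $k$ it suffices to treat two conditions $p,q$ with $e(p)\wedge e(q)\neq0$. Then $p\cup q\in P$ and $e(p\cup q)\le e(p)\wedge e(q)$. If the inequality is strict, pick $r$ with $e(r)\le e(p)\wedge e(q)\wedge\neg e(p\cup q)$. By (a), $r\cup p\in P$. Since $e(r\cup p)\le e(r)\le e(q)$, (a) gives $r\cup p\cup q\in P$. But then $0\neq e(r\cup p\cup q)\le e(r)\wedge e(p\cup q)=0$, a contradiction.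
\end{proof}

Theorem~\ref{thm:main} will follow from the next theorem applied to a suitable nonspecial tree.

\begin{theorem}[ZFC]\label{thm:tree}
Let $T$ be a nonempty tree with $|T|\le\mathfrak{c}$ and no uncountable chain. Then $\mathcal{B}(T)$ is ccc and embeds into $\mathcal{P}(\omega)/\mathrm{Fin}$. Moreover, $\mathcal{B}(T)$ is $\sigma$-centered if and only if it is $\sigma$-linked, if and only if $T$ is special.
\end{theorem}

\subsection*{Centered families of conditions}
Every centered family in this paper comes from the following notion.

\begin{definition}
A condition $(F,H)$ \emph{obeys} a set $U\subseteq T$ if $F\subseteq U$ and no node of $H$ lies strictly above a node of $U$.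
\end{definition}

If $(F,H)$ and $(F',H')$ obey $U$, then $s\in F$, $t\in H'$, $s<t$ is impossible because $s\in U$, and the same holds with the roles exchanged. So conditions obeying the same set are pairwise compatible, and by \eqref{eq:pairwise}
\begin{equation}\label{eq:obey}
\{e(p): p \text{ obeys } U\} \text{ is centered for every } U\subseteq T .
\end{equation}
Every condition $(F,H)$ obeys $F$. The point is to make do with few sets $U$.

\begin{example}[two levels]\label{ex:two}
Let $T=T_0\cup T_1$, where every root has a successor. A condition $p=(F,H)$ determines a finite partial function $g_p$ from $T_0$ to $\{0,1\}$: put $g_p(s)=1$ for $s\in F\cap T_0$ and $g_p(t{\restriction}0)=0$ for $t\in H\cap T_1$. The two clauses do not conflict because $p\in P$. Since $s<t$ holds only when $t\in T_1$ and $s=t{\restriction}0$, conditions $p,q$ are compatible exactly when $g_p\cup g_q$ is a function, and for $u\subseteq T_0$ the condition $p$ obeys $u\cup T_1$ exactly when $g_p$ is contained in the characteristic function of $u$. There may be $2^{\mathfrak{c}}$ sets $u$, but the countably many sets $u=\{s\in T_0:\varphi_m(s)\in w\}$, with $m<\omega$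 and $w\subseteq 2^m$, are enough: given $p$, take any $m$ such that $\varphi_m$ is injective on the domain of $g_p$, and let $w=\varphi_m[F\cap T_0]$. So $\mathcal{B}(T)$ is $\sigma$-centered. Note that all large $m$ work and that each $m$ offers only finitely many $w$.
\end{example}

In a taller tree a node $t\in H$ may have infinitely many predecessors, and $\varphi_m$ cannot be expected to separate all of them from $F$. The remedy is to confine $U$ to finitely many antichains.

\begin{lemma}\label{lem:sep}
Let $p=(F,H)\in P$, and let $S\supseteq F$ be a union of finitely many antichains of $T$. Then for all but finitely many $m$ the condition $p$ obeys the set $U=\{s\in S:\varphi_m(s)\in\varphi_m[F]\}$.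
\end{lemma}

\begin{proof}
Let $N=\{s\in S: s\le t \text{ for some } t\in H\}$. For each $t$ the chain $\{s: s\le t\}$ meets an antichain in at most one node, so $N$ is finite. Also $F\subseteq N$. Let $m$ be such that $\varphi_m$ is injective on $N$. Then $F\subseteq U$. Suppose $s\in U$ and $s<t\in H$. Then $s\in N$ and $\varphi_m(s)=\varphi_m(s')$ for some $s'\in F\subseteq N$, so $s=s'\in F$, contradicting $p\in P$.
\end{proof}

\begin{proposition}\label{prop:special}
If $T$ is special, then $\mathcal{B}(T)$ is $\sigma$-centered. If $\mathcal{B}(T)$ is $\sigma$-linked, then $T$ is special.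
\end{proposition}

\begin{proof}
Let $T=\bigcup_n A_n$ with $A_n$ antichains. For $k,m<\omega$ and $w\subseteq 2^m$ let
\[
U_{k,m,w}=\{s\in A_0\cup\dots\cup A_k:\varphi_m(s)\in w\}.
\]
These are countably many sets. Given $p=(F,H)$, choose $k$ with $F\subseteq A_0\cup\dots\cup A_k$; by Lemma~\ref{lem:sep}, $p$ obeys $U_{k,m,w}$ for some $m$ and $w=\varphi_m[F]$. The sets $\{b: b\ge e(p)\text{ for some } p \text{ obeying } U_{k,m,w}\}$ are centered by \eqref{eq:obey}, and they cover $\mathcal{B}(T)\setminus\{0\}$ by density.

Conversely, let $\mathcal{B}(T)\setminus\{0\}=\bigcup_n C_n$ with $C_n$ linked, and let $A_n=\{t: e(\{t\},\{t\})\in C_n\}$. These sets cover $T$. If $s<t$, then $(\{s,t\},\{s,t\})\notin P$, so $e(\{s\},\{s\})\wedge e(\{t\},\{t\})=0$, and $s,t$ are not both in $A_n$. So each $A_n$ is an antichain.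
\end{proof}

\subsection*{The countable chain condition}
A standard thinning reduces an uncountable family of pairwise incompatible conditions to uncountably many pairwise disjoint $n$-tuples of nodes, any two of which contain a comparable pair. The positions of the comparable pair depend on the two tuples, and an ultrafilter is used to fix them. Recall the \emph{$\Delta$-system lemma}: every uncountable family of finite sets has an uncountable subfamily whose pairwise intersections all equal one set $R$, the root. Recall also that an ultrafilter on $\omega_1$ extending the filter of co-countable sets has only uncountable members.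

\begin{proposition}\label{prop:ccc}
Every family of pairwise incompatible conditions is countable. Hence $\mathcal{B}(T)$ is ccc.
\end{proposition}

\begin{proof}
Suppose that $p_\xi=(F_\xi,H_\xi)$, $\xi<\omega_1$, are pairwise incompatible. A finite set is the second coordinate of only finitely many conditions, so we may thin out the family until the $H_\xi$ are distinct and form a $\Delta$-system with root $R$, the set $F_\xi\cap R$ does not depend on $\xi$, and $|H_\xi\setminus R|=n$ for all $\xi$. Let $\xi\neq\eta$, and let $s\in F_\xi$, $t\in H_\eta$, $s<t$ witness incompatibility (after exchanging $\xi$ and $\eta$ if necessary). Then $s\notin R$, since otherwise $s\in F_\xi\cap R\subseteq F_\eta$, contradicting $p_\eta\in P$. And $t\notin R$, since otherwise $t\in H_\xi$, contradicting $p_\xi\in P$. So $n\ge1$, and if $H_\xi\setminus R=\{d_\xi(i): i<n\}$, then for all $\xi\neq\eta$ some $d_\xi(i)$ is comparable with some $d_\eta(j)$.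

Let $\mathcal{U}$ be an ultrafilter on $\omega_1$ with only uncountable members. For each $\xi$ the $n^2$ sets $\{\eta: d_\xi(i), d_\eta(j)\text{ are comparable}\}$, $i,j<n$, cover $\omega_1\setminus\{\xi\}$, so one of them, call it $S_\xi$, is in $\mathcal{U}$. One pair $(i,j)$ serves for all $\xi$ in an uncountable set $Z$. The nodes $d_\eta(j)$, $\eta<\omega_1$, are distinct because the sets $H_\eta\setminus R$ are pairwise disjoint, and a node has only countably many predecessors; so for each $\xi$ there are only countably many $\eta$ with $d_\eta(j)\le d_\xi(i)$. Given $\xi,\xi'\in Z$, the set $S_\xi\cap S_{\xi'}\in\mathcal{U}$ is uncountable, so it contains an $\eta$ with $d_\eta(j)>d_\xi(i)$ and $d_\eta(j)>d_{\xi'}(i)$. Then $d_\xi(i)$ and $d_{\xi'}(i)$ lie below a common node and are comparable. Thus $\{d_\xi(i):\xi\in Z\}$ is an uncountable chain, a contradiction.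

If $b_\xi$ are pairwise disjoint nonzero elements of $\mathcal{B}(T)$, then conditions $p_\xi$ with $e(p_\xi)\le b_\xi$ are pairwise incompatible, so the family is countable.
\end{proof}

\begin{remark}[the hypotheses on $T$]\label{rem:hyp}
If $C$ is an uncountable chain in a tree, the conditions $(\{s\},\{s\})$, $s\in C$, are pairwise incompatible. Then the completion is not ccc, and if $2^{\aleph_1}>\mathfrak{c}$ it does not embed into $\mathcal{P}(\omega)/\mathrm{Fin}$, by the count in Section~\ref{sec:intro}. The bound $|T|\le\mathfrak{c}$ enters only through $\varphi$. Without it, take a tree as in Example~\ref{ex:two} with more than $\mathfrak{c}$ roots. For roots $s\neq s'$ and $t'>s'$, the condition $(\{s\},\{s,t'\})$ lies below $(\{s\},\{s\})$ and is incompatible with $(\{s'\},\{s'\})$, so the elements $e(\{s\},\{s\})$ are pairwise distinct. The completion has more than $\mathfrak{c}$ elements, so it embeds neither into $\mathcal{P}(\omega)/\mathrm{Fin}$ nor into $\mathcal{P}(\omega)$, although the tree is special.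
\end{remark}

\section{A chain of subalgebras}\label{sec:filtration}

It remains to embed $\mathcal{B}(T)$ into $\mathcal{P}(\omega)/\mathrm{Fin}$, and Lemma~\ref{lem:glue} asks first for a chain of subalgebras. We cut the conditions by height. For $\alpha<\omega_1$ let
\[
P_\alpha=\{(F,H)\in P: F\subseteq T_{<\alpha},\ H\subseteq T_{\le\alpha}\}.
\]
Then $P_\alpha\subseteq P_\beta$ for $\alpha<\beta$, the union of the $P_\alpha$ is $P$, and the union of two compatible members of $P_\alpha$ is in $P_\alpha$. For $p=(F,H)\in P$ put
\[
p{\restriction}\alpha=\bigl(F\cap T_{<\alpha},\ (H\cap T_{<\alpha})\cup\{t{\restriction}\alpha: t\in H,\ \mathrm{ht}(t)\ge\alpha\}\bigr).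
\]
Every node in the second coordinate of $p{\restriction}\alpha$ is $\le$ some node of $H$. Hence no node of $F$ lies strictly below it, and $p{\restriction}\alpha\in P_\alpha$. Both coordinates are computed node by node, so restriction commutes with componentwise unions.

The condition $p{\restriction}\alpha$ records everything that $p$ says about the antichain below level $\alpha$, in the following sense.

\begin{lemma}\label{lem:reduct}
If $p\in P$, $q\in P_\alpha$ and $q\le p{\restriction}\alpha$, then $p$ and $q$ are compatible.
\end{lemma}

\begin{proof}
Let $p=(F,H)$ and $q=(F',H')$, and suppose that $p\cup q\notin P$, witnessed by $s<t$. Since $p,q\in P$, there are two cases. Let $s\in F'$ and $t\in H$, so $\mathrm{ht}(s)<\alpha$. If $\mathrm{ht}(t)<\alpha$, then $t\in H'$; otherwise $t{\restriction}\alpha\in H'$ and $s<t{\restriction}\alpha$. Both contradict $q\in P$. Now let $s\in F$ and $t\in H'$. Then $\mathrm{ht}(s)<\mathrm{ht}(t)\le\alpha$, so $s\in F\cap T_{<\alpha}\subseteq F'$, again contradicting $q\in P$.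
\end{proof}

The asymmetry in the definition of $P_\alpha$ is forced by this lemma. Let $\mathrm{ht}(t)>\alpha$ and $p=(\emptyset,\{t\})$. If $F'$ could meet level $\alpha$, then $q=(\{t{\restriction}\alpha\},\{t{\restriction}\alpha\})$ would extend $p{\restriction}\alpha$ and be incompatible with $p$. If, on the other hand, second coordinates were confined to $T_{<\alpha}$ and $\alpha$ were a limit ordinal, then no pair $(\emptyset,H_0)$ could serve as $p{\restriction}\alpha$: a node $s<t$ of height below $\alpha$ but above the heights in $H_0$ gives an extension $(\{s\},H_0\cup\{s\})$ incompatible with $p$.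

Let
\[
\mathcal{B}_\alpha=\Bigl\{\bigvee e[X]: X\subseteq P_\alpha\Bigr\}\subseteq\mathcal{B}(T).
\]

\begin{lemma}\label{lem:sub}
\begin{itemize}
\item[(a)] $\mathcal{B}_\alpha$ is a subalgebra of $\mathcal{B}(T)$, and every nonzero $a\in\mathcal{B}_\alpha$ satisfies $a\ge e(r)$ for some $r\in P_\alpha$.
\item[(b)] $\mathcal{B}_\alpha\subseteq\mathcal{B}_\beta$ for $\alpha<\beta$, and $\mathcal{B}(T)=\bigcup_{\alpha<\omega_1}\mathcal{B}_\alpha$.
\item[(c)] If $a\in\mathcal{B}_\alpha$, $p\in P$ and $a\wedge e(p{\restriction}\alpha)\neq0$, then $a\wedge e(p)\neq0$.
\end{itemize}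
\end{lemma}

\begin{proof}
(a) The set $\mathcal{B}_\alpha$ contains $0=\bigvee\emptyset$ and is closed under joins, and a nonzero $\bigvee e[X]$ lies above $e(r)$ for any $r\in X$. It remains to treat complements. Let $X\subseteq P_\alpha$, and let $Y$ be the set of $q\in P_\alpha$ that are incompatible with every element of $X$. By distributivity, $\bigvee e[X]\wedge\bigvee e[Y]=0$. If $\bigvee e[X]\vee\bigvee e[Y]\neq1$, then by density some $p\in P$ is incompatible with every element of $X\cup Y$. If $p{\restriction}\alpha\in Y$, this contradicts Lemma~\ref{lem:reduct} with $q=p{\restriction}\alpha$. Otherwise $p{\restriction}\alpha$ is compatible with some $r\in X$. Then $q=r\cup p{\restriction}\alpha\in P_\alpha$ is compatible with $p$ by Lemma~\ref{lem:reduct}, and $q\le r$, so $r$ is compatible with $p$, a contradiction. Hence $\neg\bigvee e[X]=\bigvee e[Y]\in\mathcal{B}_\alpha$.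

(b) The inclusion follows from $P_\alpha\subseteq P_\beta$. Let $b\in\mathcal{B}(T)$, and let $X$ be a maximal family of pairwise incompatible conditions $p$ with $e(p)\le b$. If $\bigvee e[X]<b$, a condition $p$ with $e(p)\le b\wedge\neg\bigvee e[X]$ could be added to $X$; so $b=\bigvee e[X]$. By Proposition~\ref{prop:ccc}, $X$ is countable, so the heights of the nodes occurring in $X$ are bounded below $\omega_1$, and $X\subseteq P_\alpha$ for some $\alpha<\omega_1$.

(c) The element $a\wedge e(p{\restriction}\alpha)$ is a nonzero member of $\mathcal{B}_\alpha$, so by (a) it lies above $e(r)$ for some $r\in P_\alpha$. By Lemma~\ref{lem:meet}(a), $r'=r\cup p{\restriction}\alpha$ is a condition, and $r'\in P_\alpha$. By Lemma~\ref{lem:reduct}, $r'$ is compatible with $p$, so $0\neq e(r')\wedge e(p)\le a\wedge e(p)$.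
\end{proof}

Part (b) is the place where the embedding proof uses ccc: without it, a join could need conditions of unboundedly many heights.

\section{Extending an ultrafilter}\label{sec:step}

For fixed $\beta$, every condition $(F,H)\in P_\beta$ has $F$ inside finitely many of the countably many levels below $\beta$. So Lemma~\ref{lem:sep} and \eqref{eq:obey} produce countably many ultrafilters on $\mathcal{B}_\beta$ that satisfy (S). The difficulty is (C). The conditions obeying a set $U$ do not determine an ultrafilter on $\mathcal{B}_\beta$, because $\mathcal{B}_\beta$ contains infinite joins.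

\begin{example}\label{ex:undecided}
In Example~\ref{ex:two} let $s_0,s_1,\dots$ be distinct roots, choose $t_n>s_n$, and let $c_n=(\{s_n\},\{s_n,t_0,\dots,t_{n-1}\})\in P_1$. The condition $c_n$ says that $n$ is least with $s_n$ in the antichain, and the $c_n$ are pairwise incompatible. Let $b=\bigvee\{e(c_n): n \text{ even}\}\in\mathcal{B}_1$; then $e(c_n)\le\neg b$ for odd $n$. A condition obeying $\emptyset$ has the form $p=(\emptyset,H)$, and it is compatible with $c_n$ unless a node of $H$ lies strictly above $s_n$, which happens for finitely many $n$. So $e(p)$ meets both $b$ and $\neg b$. Since conditions obeying $\emptyset$ are closed under unions, both $b$ and $\neg b$ can be added to $\{e(p): p\in P_1 \text{ obeys }\emptyset\}$ without destroying centeredness.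
\end{example}

Ultrafilters chosen independently for different $\beta$ therefore need not agree, and we must build the ultrafilter on $\mathcal{B}_\beta$ as an extension of a given ultrafilter $x$ on $\mathcal{B}_\alpha$, about which we know little. The extension receives a set $u\subseteq T_\alpha$ as its instruction and declares that between the heights $\alpha$ and $\beta$ the antichain is contained in $u$.

\begin{definition}
Let $\alpha<\beta<\omega_1$ and $u\subseteq T_\alpha$. A condition $(F,H)\in P_\beta$ is \emph{$(\alpha,u)$-good} if $F\setminus T_{<\alpha}\subseteq u$ and no node of $H$ lies strictly above a node of $u$.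
\end{definition}

A conflict $s<t$ between two good conditions has either $\mathrm{ht}(s)<\alpha$, and then it is visible in the restrictions to $\alpha$, or $s\in u$, which goodness forbids.

\begin{lemma}\label{lem:ext}
Let $\alpha<\beta<\omega_1$, let $u\subseteq T_\alpha$, and let $x$ be an ultrafilter on $\mathcal{B}_\alpha$. There is an ultrafilter $y$ on $\mathcal{B}_\beta$ with $y\cap\mathcal{B}_\alpha=x$ such that $e(p)\in y$ for every $(\alpha,u)$-good $p\in P_\beta$ with $e(p{\restriction}\alpha)\in x$.
\end{lemma}

\begin{proof}
We show that $x\cup\{e(p): p\in P_\beta \text{ is good and } e(p{\restriction}\alpha)\in x\}$ is centered. Since $x$ is closed under finite meets, it suffices to consider one $a\in x$ and good conditions $p_j=(F_j,H_j)$, $1\le j\le k$, with $e(p_j{\restriction}\alpha)\in x$. By Lemma~\ref{lem:meet}(b), $q=\bigcup_j p_j{\restriction}\alpha$ is a condition and $e(q)=\bigwedge_j e(p_j{\restriction}\alpha)\in x$. Let $p=\bigcup_j p_j=(F,H)$.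

We claim that $p\in P$. Suppose $s\in F$, $t\in H$ and $s<t$. If $\mathrm{ht}(s)<\alpha$, then $s$ is in the first coordinate of $q$, and the second coordinate of $q$ contains $t$ (if $\mathrm{ht}(t)<\alpha$) or $t{\restriction}\alpha>s$ (otherwise); this contradicts $q\in P$. If $\mathrm{ht}(s)\ge\alpha$, then $s\in u$ by the goodness of a $p_j$ with $s\in F_j$, and this contradicts the goodness of a $p_{j'}$ with $t\in H_{j'}$.

So $p\in P$ and $p{\restriction}\alpha=q$. Since $a\wedge e(q)\in x$ is nonzero, Lemma~\ref{lem:sub}(c) gives $a\wedge e(p)\neq0$, and $e(p)\le e(p_j)$ for all $j$. This proves centeredness. Extend the set to an ultrafilter $y$ on $\mathcal{B}_\beta$. Then $y\cap\mathcal{B}_\alpha$ is a proper filter on $\mathcal{B}_\alpha$ containing the ultrafilter $x$, so it equals $x$.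
\end{proof}

The lemma puts no bound on the distance from $\alpha$ to $\beta$: one step may jump over infinitely many levels. Here is how the steps combine on the first $\omega$ levels.

\begin{example}[the chain up to $\omega$]\label{ex:omega}
We construct ultrafilters $x^\beta_i$ for $\beta\le\omega$ satisfying (C) and (S). The indices are the triples $i=(m,a,w)$ with $m\ge1$, $a\subseteq m=\{0,\dots,m-1\}$ and $w\subseteq 2^m$; the set $a$ names the levels that are switched on. For $k<m$ let $u_k=\{s\in T_k:\varphi_m(s)\in w\}$ if $k\in a$, and $u_k=\emptyset$ otherwise. The members of $P_0$ are the pairs $(\emptyset,H)$ with $H$ a finite set of roots; they are compatible with every condition, so $\mathcal{B}_0=\{0,1\}$ and $x^0_i=\{1\}$. For $0<\beta<m$ obtain $x^\beta_i$ from $x^{\beta-1}_i$ by Lemma~\ref{lem:ext} with $u_{\beta-1}$. For $m\le\beta\le\omega$ obtain $x^\beta_i$ from $x^{m-1}_i$ with $u_{m-1}$, in a single jump.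

If $\alpha<\beta\le\omega$ and $\alpha<m$, then $x^\beta_i$ extends $x^\alpha_i$. The exceptions have $m\le\alpha$, and there are finitely many such triples; this is (C). For (S), let $p=(F,H)\in P_\beta$ and let $a$ be the set of heights of nodes of $F$. For all large $m$ we have $a\subseteq m$, and with $w=\varphi_m[F]$ the condition $p$ obeys $\bigcup_{k<m}u_k$ by Lemma~\ref{lem:sep}. Then $p{\restriction}(k+1)$ is $(k,u_k)$-good and restricts to $p{\restriction}k$, so $e(p{\restriction}k)\in x^k_i$ for all $k<\min(m,\beta)$ by induction; the last step, from $\min(m,\beta)-1$ to $\beta$, gives $e(p)\in x^\beta_i$. (For $\beta=0$ there is nothing to prove.)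
\end{example}

Three features made this work. For each $m$, the ultrafilter at $\beta$ was built along a chain of at most $m$ earlier levels. These levels were named by numbers below $m$, so the instructions ranged over a finite set. And each $\alpha<\beta$ belonged to the chain of $\beta$ for all large $m$. On $\omega_1$ there is no global numbering of the levels by natural numbers, so each $\beta$ needs its own numbering of the ordinals below it, and these numberings must nearly agree.

\section{Coherent orders on $\omega_1$}\label{sec:orders}

Write $f=^*g$ if $f$ and $g$ differ at only finitely many points of their common domain. The following lemma is well known. In its proof the ranges must be kept co-infinite: an injection $\omega\to\omega$ that is $=^*$ to the identity permutes the finite set where it differs from the identity, so it is onto and leaves no value for the point $\omega$.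

\begin{lemma}\label{lem:coh}
There are injections $\rho_\beta:\beta\to\omega$, $\beta<\omega_1$, with $\rho_\beta{\restriction}\alpha=^*\rho_\alpha$ for $\alpha<\beta$.
\end{lemma}

\begin{proof}
We recurse on $\beta$, keeping $\omega\setminus\mathrm{ran}(\rho_\beta)$ infinite. Let $\rho_0=\emptyset$, and let $\rho_{\beta+1}$ extend $\rho_\beta$ by a value outside $\mathrm{ran}(\rho_\beta)$. Let $\lambda$ be a limit, and let $\alpha_0<\alpha_1<\cdots$ have supremum $\lambda$. We define injections $\tau_n:\alpha_n\to\omega$ with $\tau_n=^*\rho_{\alpha_n}$ and $\tau_n\subseteq\tau_{n+1}$, starting from $\tau_0=\rho_{\alpha_0}$.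

Given $\tau_n$, call $\xi\in[\alpha_n,\alpha_{n+1})$ bad if $\rho_{\alpha_{n+1}}(\xi)=\tau_n(\eta)$ for some $\eta<\alpha_n$. In that case $\tau_n(\eta)\neq\rho_{\alpha_{n+1}}(\eta)$, because $\rho_{\alpha_{n+1}}$ is injective and $\eta\neq\xi$. Since $\tau_n=^*\rho_{\alpha_{n+1}}{\restriction}\alpha_n$, there are finitely many such $\eta$, and each accounts for at most one $\xi$. So finitely many $\xi$ are bad. The set $\mathrm{ran}(\tau_n)\cup\mathrm{ran}(\rho_{\alpha_{n+1}})$ exceeds $\mathrm{ran}(\rho_{\alpha_{n+1}})$ by a finite set, so it is co-infinite. Let $\tau_{n+1}$ extend $\tau_n$, take distinct values outside this set at the bad points, and agree with $\rho_{\alpha_{n+1}}$ at the other points of $[\alpha_n,\alpha_{n+1})$.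

The union $\tau=\bigcup_n\tau_n:\lambda\to\omega$ is injective but may be onto. Put $\rho_\lambda(\alpha_n)=\tau(\alpha_{2n})$ and $\rho_\lambda(\xi)=\tau(\xi)$ for $\xi\notin\{\alpha_n: n<\omega\}$. Then $\rho_\lambda$ is injective and its range omits all $\tau(\alpha_{2n+1})$. For $\alpha<\lambda$ choose $n$ with $\alpha\le\alpha_n$; only finitely many $\alpha_j$ lie below $\alpha$, so $\rho_\lambda{\restriction}\alpha=^*\tau_n{\restriction}\alpha=^*\rho_{\alpha_n}{\restriction}\alpha=^*\rho_\alpha$.
\end{proof}

For $m<\omega$ let $D_m(\beta)=\{\xi<\beta:\rho_\beta(\xi)<m\}$, a set with at most $m$ elements. It is tempting to build the ultrafilter at $\beta$ along $D_m(\beta)$. But if $\gamma<\alpha$ are in $D_m(\beta)$ and we extend the ultrafilter at $\alpha$, we inherit agreement with the ultrafilter at $\gamma$ only if $\gamma$ was on the chain of $\alpha$, and $\rho_\alpha(\gamma)$ may be large. So we keep only those $\alpha\in D_m(\beta)$ that see the same past as $\beta$: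
\[
\alpha<_m\beta\iff\alpha\in D_m(\beta)\ \text{ and }\ D_m(\beta)\cap\alpha=D_m(\alpha).
\]
Let $\mathrm{pr}_m(\beta)=\{\alpha:\alpha<_m\beta\}$ and $\ell_m(\beta)=|\mathrm{pr}_m(\beta)|$. If $\rho_\beta$ is the identity for $\beta\le\omega$, then on $\omega+1$ the relation $\alpha<_m\beta$ means $\alpha<\beta$ and $\alpha<m$, which is the pattern of Example~\ref{ex:omega}.

\begin{lemma}\label{lem:order}
Let $m<\omega$.
\begin{itemize}
\item[(a)] The relation $<_m$ is transitive.
\item[(b)] If $\gamma<\alpha$ and $\gamma,\alpha\in\mathrm{pr}_m(\beta)$, then $\gamma<_m\alpha$.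
\item[(c)] $\ell_m(\beta)\le m$, and $\ell_m$ maps $\mathrm{pr}_m(\beta)$ injectively into $m$.
\item[(d)] If $\alpha$ is the largest element of $\mathrm{pr}_m(\beta)$, then $\mathrm{pr}_m(\beta)=\mathrm{pr}_m(\alpha)\cup\{\alpha\}$.
\end{itemize}
Moreover,
\begin{itemize}
\item[(e)] if $\alpha<\beta<\omega_1$, then $\alpha<_m\beta$ for all but finitely many $m$.
\end{itemize}
\end{lemma}

\begin{proof}
(a) If $\gamma<_m\alpha<_m\beta$, then $\gamma\in D_m(\alpha)\subseteq D_m(\beta)$ and $D_m(\beta)\cap\gamma=D_m(\beta)\cap\alpha\cap\gamma=D_m(\alpha)\cap\gamma=D_m(\gamma)$.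

(b) We have $\gamma\in D_m(\beta)\cap\alpha=D_m(\alpha)$ and $D_m(\alpha)\cap\gamma=D_m(\beta)\cap\gamma=D_m(\gamma)$.

(c) The bound holds because $\mathrm{pr}_m(\beta)\subseteq D_m(\beta)$. If $\gamma<_m\alpha$, then $\mathrm{pr}_m(\gamma)\cup\{\gamma\}\subseteq\mathrm{pr}_m(\alpha)$ by (a), so $\ell_m(\gamma)<\ell_m(\alpha)$. Hence $\ell_m(\alpha)<\ell_m(\beta)\le m$ for $\alpha\in\mathrm{pr}_m(\beta)$, and by (b) the map $\ell_m$ is strictly increasing on $\mathrm{pr}_m(\beta)$.

(d) The inclusion $\supseteq$ is (a), and $\subseteq$ is (b).

(e) Let $m$ exceed $\rho_\beta(\alpha)$ and all values $\rho_\alpha(\xi),\rho_\beta(\xi)$ at the finitely many $\xi<\alpha$ where these differ. Then $\alpha\in D_m(\beta)$. For $\xi<\alpha$, either $\rho_\alpha(\xi)=\rho_\beta(\xi)$ or both values are below $m$; in both cases $\xi\in D_m(\beta)$ if and only if $\xi\in D_m(\alpha)$.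
\end{proof}

So $(\omega_1,<_m)$ is a tree in which $\alpha$ has finite height $\ell_m(\alpha)\le m$. We name the level $\alpha$ by $\ell_m(\alpha)$. Unlike $\rho_\beta(\alpha)$, this number does not depend on $\beta$, and by (c) it still distinguishes the ordinals on the chain of $\beta$.

\section{The embedding}\label{sec:embedding}

Let $I$ be the set of triples $i=(m,a,w)$ with $m<\omega$, $a\subseteq m$ and $w\subseteq 2^m$. For each $m$ there are finitely many triples with first entry $m$, and at least one, so $I$ is countably infinite. For $i=(m,a,w)\in I$ and $\alpha,\beta<\omega_1$ put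
\[
u^\alpha_i=\begin{cases}\{s\in T_\alpha:\varphi_m(s)\in w\} & \text{if } \ell_m(\alpha)\in a,\\ \emptyset & \text{otherwise,}\end{cases}
\qquad\qquad
U^\beta_i=\bigcup_{\alpha<_m\beta}u^\alpha_i\subseteq T_{<\beta}.
\]
For fixed $i=(m,a,w)$ we define ultrafilters $x^\beta_i$ on $\mathcal{B}_\beta$ by recursion on $\beta<\omega_1$.
\begin{itemize}
\item If $\mathrm{pr}_m(\beta)=\emptyset$, let $x^\beta_i$ be an ultrafilter on $\mathcal{B}_\beta$ containing $e(\emptyset,H)$ for every finite $H\subseteq T_{\le\beta}$. These pairs lie in $P_\beta$ and obey $\emptyset$, so such an ultrafilter exists by \eqref{eq:obey}.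
\item Otherwise let $\alpha$ be the largest element of $\mathrm{pr}_m(\beta)$, and let $x^\beta_i$ be an ultrafilter $y$ as in Lemma~\ref{lem:ext} for $x=x^\alpha_i$ and $u=u^\alpha_i$.
\end{itemize}

\begin{lemma}\label{lem:cohx}
If $i=(m,a,w)\in I$ and $\gamma<_m\beta$, then $x^\beta_i\cap\mathcal{B}_\gamma=x^\gamma_i$.
\end{lemma}

\begin{proof}
Induction on $\beta$. Let $\alpha$ be the largest element of $\mathrm{pr}_m(\beta)$, so $x^\beta_i\cap\mathcal{B}_\alpha=x^\alpha_i$ by construction. If $\gamma\neq\alpha$, then $\gamma<_m\alpha$ by Lemma~\ref{lem:order}(d), and $x^\beta_i\cap\mathcal{B}_\gamma=x^\beta_i\cap\mathcal{B}_\alpha\cap\mathcal{B}_\gamma=x^\alpha_i\cap\mathcal{B}_\gamma=x^\gamma_i$ by the induction hypothesis.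
\end{proof}

Although $x^\beta_i$ was built in several steps, it contains everything that a direct choice from $U^\beta_i$ would have guaranteed.

\begin{lemma}\label{lem:obey}
If $i\in I$ and $p\in P_\beta$ obeys $U^\beta_i$, then $e(p)\in x^\beta_i$.
\end{lemma}

\begin{proof}
Let $i=(m,a,w)$ and $p=(F,H)$; we use induction on $\beta$. If $\mathrm{pr}_m(\beta)=\emptyset$, then $U^\beta_i=\emptyset$, so $F=\emptyset$ and $e(p)\in x^\beta_i$ by construction. Otherwise let $\alpha$ be the largest element of $\mathrm{pr}_m(\beta)$. By Lemma~\ref{lem:order}(d), $U^\beta_i=U^\alpha_i\cup u^\alpha_i$, where $U^\alpha_i\subseteq T_{<\alpha}$ and $u^\alpha_i\subseteq T_\alpha$.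

The condition $p$ is $(\alpha,u^\alpha_i)$-good: $F\setminus T_{<\alpha}\subseteq U^\beta_i\setminus T_{<\alpha}=u^\alpha_i$, and no node of $H$ lies strictly above a node of $u^\alpha_i\subseteq U^\beta_i$. The condition $p{\restriction}\alpha\in P_\alpha$ obeys $U^\alpha_i$: its first coordinate $F\cap T_{<\alpha}$ is contained in $U^\beta_i\cap T_{<\alpha}=U^\alpha_i$, and each node of its second coordinate is $\le$ a node of $H$, so it does not lie strictly above a node of $U^\alpha_i$. By the induction hypothesis $e(p{\restriction}\alpha)\in x^\alpha_i$, and Lemma~\ref{lem:ext} gives $e(p)\in x^\beta_i$.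
\end{proof}

\begin{lemma}\label{lem:cover}
If $0\neq b\in\mathcal{B}_\beta$, then for all but finitely many $m$ there are $a\subseteq m$ and $w\subseteq 2^m$ with $b\in x^\beta_{(m,a,w)}$.
\end{lemma}

\begin{proof}
By Lemma~\ref{lem:sub}(a) there is $p=(F,H)\in P_\beta$ with $e(p)\le b$. Let $h=\{\mathrm{ht}(s): s\in F\}$, a finite subset of $\beta$, and let $S=\bigcup_{\alpha\in h}T_\alpha$, a finite union of antichains containing $F$. By Lemmas~\ref{lem:order}(e) and~\ref{lem:sep}, all but finitely many $m$ satisfy: $h\subseteq\mathrm{pr}_m(\beta)$, and $p$ obeys $U=\{s\in S:\varphi_m(s)\in\varphi_m[F]\}$. Fix such an $m$, and let $a=\ell_m[h]$, $w=\varphi_m[F]$. By Lemma~\ref{lem:order}(c), $a\subseteq m$, and an ordinal $\alpha\in\mathrm{pr}_m(\beta)$ has $\ell_m(\alpha)\in a$ exactly when $\alpha\in h$. Therefore $U^\beta_i=U$ for $i=(m,a,w)$. By Lemma~\ref{lem:obey}, $e(p)\in x^\beta_i$, hence $b\in x^\beta_i$.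
\end{proof}

The entry $a$ is needed here because $\mathrm{pr}_m(\beta)$ grows with $m$, while Lemma~\ref{lem:sep} requires a set $S$ that is fixed before $m$ is chosen.

\begin{proof}[Proof of Theorem~\ref{thm:tree}]
The algebra $\mathcal{B}(T)$ is ccc by Proposition~\ref{prop:ccc}, and the three equivalences follow from Proposition~\ref{prop:special} together with the implication $\sigma$-centered $\Rightarrow$ $\sigma$-linked. For the embedding we apply Lemma~\ref{lem:glue} to the chain of Lemma~\ref{lem:sub} and the ultrafilters $x^\beta_i$. Let $\alpha<\beta$. By Lemma~\ref{lem:cohx}, the equality $x^\beta_i\cap\mathcal{B}_\alpha=x^\alpha_i$ can fail only for $i=(m,a,w)$ with $\alpha\not<_m\beta$. There are finitely many such $m$ by Lemma~\ref{lem:order}(e), and each is the first entry of finitely many triples. This is (C). Condition (S) follows from Lemma~\ref{lem:cover}.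
\end{proof}

\section{Well-ordered sets of reals}\label{sec:sigmaR}

We need, in ZFC, a nonspecial tree of size at most $\mathfrak{c}$ without uncountable chains. Let $\sigma\mathbb{R}$ be the set of all subsets of $\mathbb{R}$ that are well ordered by the usual order, with $s\le t$ if $s$ is an initial segment of $t$. The predecessors of $t$ are its proper initial segments, which are well ordered by inclusion, so $\sigma\mathbb{R}$ is a tree. Everything below rests on the fact that there is no strictly increasing $\omega_1$-sequence of reals: choosing a rational between consecutive terms would give uncountably many distinct rationals.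

\begin{lemma}[Kurepa]\label{lem:kurepa}
The tree $\sigma\mathbb{R}$ is not special.
\end{lemma}

\begin{proof}
Suppose $\sigma\mathbb{R}=\bigcup_n A_n$ with $A_n$ antichains, and let $f(t)$ be the least $n$ with $t\in A_n$. Then $f$ is injective on chains, so $g(t)=\sum_{s\le t}2^{-f(s)}$ converges, and $s<t$ implies $g(t)\ge g(s)+2^{-f(t)}>g(s)$. We use $g$ to climb the tree: define recursively $t_\alpha=\{g(t_\xi):\xi<\alpha\}$ for $\alpha<\omega_1$. We show by induction that $t_\alpha\in\sigma\mathbb{R}$ (so the recursion continues) and that $t_\xi<t_\alpha$ for $\xi<\alpha$. If this holds below $\alpha$, then $\langle g(t_\xi):\xi<\alpha\rangle$ is strictly increasing, so $t_\alpha$ is well ordered of type $\alpha$, and each $t_\xi=\{g(t_\eta):\eta<\xi\}$ with $\xi<\alpha$ is a proper initial segment of it. Thus $\langle g(t_\xi):\xi<\omega_1\rangle$ is a strictly increasing $\omega_1$-sequence of reals, a contradiction.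
\end{proof}

To obtain the failure of $\sigma$-linkedness below every nonzero element, we remove the root. The remaining tree has infinitely many roots $\{r\}$, $r\in\mathbb{R}$, each carrying a copy of $\sigma\mathbb{R}$, and a condition touches only finitely many of these copies.

\begin{proof}[Proof of Theorem~\ref{thm:main}]
Let $T=\sigma\mathbb{R}\setminus\{\emptyset\}$. An uncountable well-ordered set of reals would begin with a strictly increasing $\omega_1$-sequence, so every $t\in T$ is countable and $|T|\le\mathfrak{c}^{\aleph_0}=\mathfrak{c}$. If $C\subseteq T$ is a chain, then $\bigcup C$ is a well-ordered set of reals, hence countable, and every member of $C$ is one of its countably many initial segments; so $C$ is countable. By Theorem~\ref{thm:tree}, the complete algebra $\mathcal{B}=\mathcal{B}(T)$ is ccc and embeds into $\mathcal{P}(\omega)/\mathrm{Fin}$.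

Let $b\neq0$, and suppose that $(\mathcal{B}{\restriction}b)\setminus\{0\}=\bigcup_n C_n$ with $C_n$ linked. Pick $p=(F,H)\in P$ with $e(p)\le b$, and pick $r\in\mathbb{R}$ different from $\min t$ for all $t\in H$. Let $T^r=\{t\in T:\min t=r\}$. Comparable nodes of $T$ have the same minimum, so every node of $T^r$ is incomparable with every node of $H$. Hence $p_t=p\cup(\{t\},\{t\})$ is a condition for $t\in T^r$, and $0\neq e(p_t)\le b$. If $s<t$ in $T^r$, then $p_s$ and $p_t$ are incompatible, so $e(p_s)$ and $e(p_t)$ do not lie in the same $C_n$. Thus the sets $\{t\in T^r: e(p_t)\in C_n\}$ are antichains covering $T^r$, and $T^r$ is special. But $t\mapsto t\setminus\{r\}$ is an isomorphism of $T^r$ onto the tree of well-ordered subsets of $(r,\infty)$, and an order isomorphism $(r,\infty)\cong\mathbb{R}$ carries this tree onto $\sigma\mathbb{R}$. This contradicts Lemma~\ref{lem:kurepa}.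

Taking $b=1$, we see that $\mathcal{B}$ is not $\sigma$-linked, and hence not $\sigma$-centered.
\end{proof}

\section{The topological form}\label{sec:top}

We recall Stone duality. The \emph{Stone space} $\mathrm{St}(\mathcal{B})$ is the set of ultrafilters on $\mathcal{B}$, with basic open sets $\widehat{b}=\{x: b\in x\}$. It is compact and zero-dimensional, and $b\mapsto\widehat{b}$ is an isomorphism of $\mathcal{B}$ onto its algebra of clopen sets. Every nonempty compact zero-dimensional space is homeomorphic to the Stone space of its clopen algebra. The algebra $\mathcal{B}$ embeds into $\mathcal{C}$ if and only if $\mathrm{St}(\mathcal{B})$ is a continuous image of $\mathrm{St}(\mathcal{C})$. The space $\mathrm{St}(\mathcal{B})$ is extremely disconnected if and only if $\mathcal{B}$ is complete. For $b\neq0$, the subspace $\widehat{b}$ is homeomorphic to $\mathrm{St}(\mathcal{B}{\restriction}b)$.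

Two further remarks complete the dictionary. First, a compact extremely disconnected space is zero-dimensional: if $V$ is an open neighborhood of $z$, regularity gives an open $W$ with $z\in W\subseteq\overline{W}\subseteq V$, and $\overline{W}$ is clopen. Second, a set $D$ of ultrafilters is dense in $\mathrm{St}(\mathcal{B})$ exactly when every nonzero $b$ belongs to some member of $D$; since ultrafilters are centered and centered sets extend to ultrafilters, $\mathrm{St}(\mathcal{B})$ is separable if and only if $\mathcal{B}$ is $\sigma$-centered. Thus the extremely disconnected compact images of $\omega^*$ are, up to homeomorphism, the Stone spaces of the complete algebras that embed into $\mathcal{P}(\omega)/\mathrm{Fin}$, and all of them are separable if and only if all such algebras are $\sigma$-centered. In view of Proposition~\ref{prop:centered}, the two forms of the question are equivalent.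

\begin{proof}[Proof of Corollary~\ref{cor:top}]
Let $K=\mathrm{St}(\mathcal{B})$ for the algebra $\mathcal{B}$ of Theorem~\ref{thm:main}. It is compact, extremely disconnected, and a continuous image of $\omega^*$. Every nonempty open set contains some $\widehat{b}$ with $b\neq0$, so a family of pairwise disjoint nonempty open sets yields a disjoint family of nonzero elements of $\mathcal{B}$ of the same size; hence $K$ is ccc. If a nonempty open set $V$ had a countable dense subset $D$, then for $\emptyset\neq\widehat{b}\subseteq V$ the set $D\cap\widehat{b}$ would be dense in $\widehat{b}$. Then $\mathrm{St}(\mathcal{B}{\restriction}b)$ would be separable and $\mathcal{B}{\restriction}b$ would be $\sigma$-centered, contradicting Theorem~\ref{thm:main}.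
\end{proof}

\begin{thebibliography}{9}

\bibitem{source}
\texttt{https://github.com/Jayyhk/jayyhk.github.io}

\end{thebibliography}
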